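# Point-countable $k$-networks, $cs^*$-networks, and the fan $S_{\omega_1}$

All spaces are Hausdorff, so limits of sequences are unique and compact sets are closed. "Regular" means regular and $T_1$. An ordinal is the set of smaller ordinals, and $\omega=\{0,1,2,\dots\}$. Two facts about $\omega_1$ are used all the time: every countable subset of $\omega_1$ is bounded in $\omega_1$, and if an uncountable set is split into countably many pieces, one of the pieces is uncountable.

## 1. Two sequential fans, computed by hand

Let $\kappa$ be $\omega$ or $\omega_1$. Take $\kappa$ convergent sequences, each with its limit point, form their topological sum, and identify all the limit points to a single point $v$. The quotient space is the **sequential fan** $S_\kappa$. Write its points as $v$ and $(\xi,n)$ with $\xi<\kappa$ and $n<\omega$. The set $\{\xi\}\times\omega$ is the $\xi$-th spine (without the vertex $v$). By definition of the quotient topology, every point $(\xi,n)$ is isolated, and a set $U\ni v$ is open if and only if it contains all but finitely many points of each spine. Hence, for $E\subset S_\kappa\setminus\{v\}$,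

$$v\in\overline E\iff E\text{ contains infinitely many points of some spine.}\tag{1}$$

So each spine converges to $v$, but a set with one point on each spine does not accumulate at $v$, even if it uses every spine.

**Compact sets.** Let $K\subset S_\kappa$ be compact. Then $K$ meets only finitely many spines. Otherwise choose an infinite $E\subset K\setminus\{v\}$ with at most one point on each spine. By (1) every subset of $E$ is closed, so $E$ is an infinite closed discrete subset of the compact set $K$, which is impossible.

Put $T_k(\xi)=\{(\xi,n):n\ge k\}$, and let $\mathcal T$ consist of all the tails $T_k(\xi)$ and all singletons. Suppose $K\subset V$ with $K$ compact and $V$ open. We can cover $K$ by finitely many members of $\mathcal T$ that stay inside $V$. If $v\notin K$, then $K$ meets each spine in a finite set (otherwise $v\in\overline K=K$), so $K$ is finite and singletons suffice. If $v\in K$, then for each of the finitely many spines $\xi$ that $K$ meets, $V$ contains some tail $T_k(\xi)$. These tails, the singleton $\{v\}$, and finitely many singletons of points of $K$ do it. Moreover each point lies in only countably many members of $\mathcal T$: the point $(\xi,n)$ lies in $n+1$ tails and one singleton, and $v$ lies only in $\{v\}$.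

**Convergent sequences together with their limits.** Now let us ask for more. Given a sequence converging to $v\in V$, we want one set of our family that lies inside $V$ and contains a subsequence and also the limit $v$. The tails in $\mathcal T$ do not contain $v$, so enlarge them to $\{v\}\cup T_k(\xi)$ and keep the singletons. This works. If the sequence equals $v$ infinitely often, use $\{v\}$. Otherwise we may assume it avoids $v$. The sequence with its limit is compact, so it meets finitely many spines, and a subsequence lies on one spine $\xi$. Since $V$ contains some $T_k(\xi)$ and the sequence leaves every finite set, infinitely many terms lie in $\{v\}\cup T_k(\xi)\subset V$.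

For $S_\omega$ this family is countable. For $S_{\omega_1}$, however, $v$ now lies in uncountably many members. No cleverer family does better:

**Lemma 1.** Let $Q_0,Q_1,\dots$ be countably many subsets of $S_{\omega_1}$, each containing $v$. Then there are an open $V\ni v$ and a spine $L$ such that no $Q_i$ with $Q_i\subset V$ meets $L$.

*Proof.* Let $J$ be the set of $i$ such that $Q_i\setminus\{v\}$ meets infinitely many spines. Going through $i\in J$ recursively, choose $c_i\in Q_i\setminus\{v\}$ on pairwise different spines. By (1), $V=S_{\omega_1}\setminus\{c_i:i\in J\}$ is an open neighborhood of $v$. For $i\notin J$ the set $Q_i\setminus\{v\}$ meets only finitely many spines. So all these sets together meet only countably many spines, and there is a spine $L$ that none of them meets. If $Q_i\subset V$, then $i\notin J$ because $c_i\in Q_i\setminus V$, and so $Q_i\cap L=\emptyset$. $\square$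

Thus $S_{\omega_1}$ has a good small family for compact sets, and no good small family for sequences with their limits. Is the presence of $S_{\omega_1}$ the only reason for such a failure?

## 2. $k$-networks and $cs^*$-networks

**Definition.** A family $\mathcal P$ of subsets of $X$ is **point-countable** if each point of $X$ lies in at most countably many members of $\mathcal P$.

**Definition.** A cover $\mathcal P$ of $X$ is a **$k$-network** if, whenever $K\subset V$ with $K$ compact and $V$ open in $X$, there is a finite $\mathcal P'\subset\mathcal P$ with $K\subset\bigcup\mathcal P'\subset V$.

**Definition.** A cover $\mathcal P$ of $X$ is a **$cs^*$-network** if, whenever a sequence $\{x_n\}$ converges to $x\in V$ with $V$ open, there are a subsequence $\{x_{n_i}\}$ and some $P\in\mathcal P$ with $\{x\}\cup\{x_{n_i}:i\in\mathbb N\}\subset P\subset V$.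

**Definition.** $X$ is **Fréchet** if, whenever $x\in\overline A$ for $A\subset X$, some sequence in $A$ converges to $x$.

Any base is both a $k$-network and a $cs^*$-network; for $\mathbb R$ a countable base gives point-countable ones. The family $\mathcal T$ of Section 1 is a point-countable $k$-network of $S_{\omega_1}$ but not a $cs^*$-network, since no member contains $v$ and a point of a spine. The fans are Fréchet: if $v\in\overline A\setminus A$, then by (1) $A$ contains infinitely many points of some spine, and these converge to $v$. They are also regular, since every set containing $v$ is closed and every $\{(\xi,n)\}$ is clopen.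

A point-countable $k$-network almost does the work of a $cs^*$-network. If $\mathcal P$ is a $k$-network, then

$$s_n\to x\in V,\ V\text{ open}\ \Longrightarrow\ \text{some }P\in\mathcal P,\ P\subset V,\text{ contains }s_n\text{ for infinitely many }n.\tag{2}$$

Indeed, if $s_n\in V$ for $n\ge N$, then $\{x\}\cup\{s_n:n\ge N\}$ is a compact subset of $V$. Finitely many members of $\mathcal P$ inside $V$ cover it, and one of them contains $s_n$ for infinitely many $n$. What may be missing is the limit: all we know is $x\in\overline P$.

Here is the problem, which comes from "Point-Countable Covers And Sequence-Covering Mappings", http://test.ndnu.edu.cn/LSb2/Abstract.pdf. *Let $X$ be a regular and Fréchet space with a point-countable $k$-network. Does $X$ have a point-countable $cs^*$-network if $X$ contains no closed copy of $S_{\omega_1}$?* (That is, if no closed subspace of $X$ is homeomorphic to $S_{\omega_1}$.)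

Excluding the fan is certainly necessary:

**Proposition 1.** A space $X$ with a point-countable $cs^*$-network contains no copy of $S_{\omega_1}$.

*Proof.* Let $S\subset X$ be a copy of $S_{\omega_1}$ with vertex $x$, and let $C_i$ ($i<\omega$) list the countably many members of the $cs^*$-network that contain $x$. Apply Lemma 1 in $S$ to the sets $C_i\cap S$. We get an open subset of $S$, which has the form $V\cap S$ with $V$ open in $X$, and a spine $L$, such that no $C_i\cap S$ contained in $V\cap S$ meets $L$. But $L$ converges to $x\in V$, so some $C_i\subset V$ contains infinitely many points of $L$. This is a contradiction. $\square$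

The answer to the problem is nevertheless **no**.

**Theorem 1 (ZFC).** There is a regular Fréchet space $X$ with a point-countable $k$-network that contains no copy of $S_{\omega_1}$ (closed or not) and has no point-countable $cs^*$-network. Moreover $X$ is Lindelöf, $|X|=\omega_1$, and $X$ has exactly one non-isolated point.

Two positive theorems show where such a space has to be looked for. They need two more notions.

**Definition.** A family $\mathcal C$ is a **local $cs^*$-network at $x$** if, whenever $x_n\to x\in V$ with $V$ open, some $C\in\mathcal C$ satisfies $x\in C\subset V$ and contains $x_n$ for infinitely many $n$.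

For example, a local base at $x$ is a local $cs^*$-network at $x$. At the vertex of $S_\omega$ the countably many sets $\{v\}$, $\{v\}\cup T_k(\xi)$ form one. By Lemma 1 there is no countable one at the vertex of $S_{\omega_1}$: from a countable family keep the members containing $v$, and apply the lemma to them and a sequence running through $L$.

**Definition.** $X$ is **strongly Fréchet** if, whenever $A_0\supset A_1\supset\cdots$ and $x\in\bigcap_n\overline{A_n}$, there are $a_n\in A_n$ with $a_n\to x$.

A first countable space is strongly Fréchet: pick $a_n\in A_n\cap U_n$, where $(U_n)$ is a decreasing base at $x$. The fan $S_\omega$ is not. Let $A_n=\{(m,j):m\ge n\}$; then $v\in\overline{A_n}$ for all $n$. If $a_n\in A_n$, the $m$-th spine can contain $a_n$ only for $n\le m$. So $\{a_n:n<\omega\}$ meets each spine in a finite set, and $v$ is not in its closure by (1).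

**Theorem 2.** Let $X$ be a regular space with a point-countable $k$-network $\mathcal P$ (Fréchet is not assumed). Then $X$ has a point-countable $cs^*$-network iff every point of $X$ has a countable local $cs^*$-network.

**Theorem 3.** For a regular Fréchet space $X$ with a point-countable $k$-network $\mathcal P$ the following are equivalent: (a) $X$ contains no closed copy of $S_\omega$; (b) $X$ is strongly Fréchet; (c) $X$ is first countable. If they hold, then $X$ has a point-countable $cs^*$-network.

So the answer becomes *yes* if $S_{\omega_1}$ is replaced by $S_\omega$, and any failure happens at a single point. The proof of Theorem 1, in Sections 6 and 7, does not use Theorems 2 and 3.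

## 3. Adjoining limit points: from closures to the local criterion

In view of (2), the first thing to try is to replace each $P\in\mathcal P$ by $\overline P$. Regularity keeps the closures under control, and in the countable case this settles the matter.

**Proposition 2.** A countable regular space $X$ with a point-countable $k$-network $\mathcal P$ has a countable $cs^*$-network. (So the size $\omega_1$ in Theorem 1 is least possible.)

*Proof.* Drop $\emptyset$ from $\mathcal P$. Each remaining member contains one of the countably many points of $X$, and each point lies in countably many members, so $\mathcal P$ is countable. The family $\{\overline P:P\in\mathcal P\}$ is a cover. Let $x_n\to x\in V$ with $V$ open, and choose $W$ open with $x\in W\subset\overline W\subset V$. By (2) some $P\in\mathcal P$ with $P\subset W$ contains $x_n$ for infinitely many $n$. So $x\in\overline P\subset\overline W\subset V$, and $\overline P$ contains $x$ and a subsequence. $\square$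

In general the closures need not be point-countable. For $\mathcal T$ in $S_{\omega_1}$, the vertex lies in the closure of every one of the uncountably many tails. The trouble is that $x$ is adjoined to too many sets. The remedy is to adjoin $x$ only to countably many well-chosen $P$, and a countable local $cs^*$-network at $x$ lets us choose them. Two lemmas on point-countable families are needed; the first will be used again in Section 6.

**Lemma 2 (escaping a point-countable family).** Let $\mathcal R$ be a point-countable family, and let $A_0,A_1,\dots$ be sets, none of which is covered by a finite subfamily of $\mathcal R$. Then there are $z_n\in A_n$ such that each $R\in\mathcal R$ contains $z_n$ for only finitely many $n$.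

*Proof.* For each point $z$ list the countable set $\{R\in\mathcal R:z\in R\}$ as $R_0(z),R_1(z),\dots$ (with repetitions if it is finite and nonempty; if it is empty there is nothing to list). Choose recursively
$$z_n\in A_n\setminus\bigcup\{R_j(z_l):j,l<n\},$$
which is possible because only finitely many members of $\mathcal R$ are removed. Suppose $R\in\mathcal R$ contains some $z_m$. Then $R=R_p(z_m)$ for some $p$, so $z_n\notin R$ for all $n>\max(m,p)$. $\square$

**Lemma 3 (Miščenko's Lemma).** If $\mathcal P$ is point-countable and $A$ is a set, then only countably many finite $\mathcal F\subset\mathcal P$ are minimal covers of $A$.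

*Proof.* Otherwise, for some $n$, uncountably many minimal covers have exactly $n$ members; let $\mathbf F$ be the collection of these. Among the sets $\mathcal H\subset\mathcal P$ contained in uncountably many $\mathcal F\in\mathbf F$ (the empty set is one, and all have size at most $n$) let $\mathcal H$ have maximal size. All but at most one of the $\mathcal F\in\mathbf F$ with $\mathcal F\supset\mathcal H$ contain $\mathcal H$ properly. Since such an $\mathcal F$ is a minimal cover, $\mathcal H$ does not cover $A$. Pick $a\in A\setminus\bigcup\mathcal H$. Every $\mathcal F\in\mathbf F$ with $\mathcal F\supset\mathcal H$ has a member containing $a$, and this member is not in $\mathcal H$. Only countably many members of $\mathcal P$ contain $a$, so one fixed $P\notin\mathcal H$ belongs to uncountably many of these $\mathcal F$. Then $\mathcal H\cup\{P\}$ contradicts the maximality of $\mathcal H$. $\square$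

*Proof of Theorem 2.* If $X$ has a point-countable $cs^*$-network, its members containing $x$ form a countable local $cs^*$-network at $x$. For the converse, let $\mathcal C_x$ be a countable local $cs^*$-network at $x$, for each $x\in X$.

**Step 1: choose the candidates to which $x$ may be adjoined.** Let $\mathcal D_x$ be the countable family of intersections of finitely many (at least one) members of $\mathcal C_x$. Let $\mathcal P_x$ be the union of all minimal finite covers of members of $\mathcal D_x$ by members of $\mathcal P$. By Lemma 3 each member of $\mathcal D_x$ has only countably many minimal finite covers, so $\mathcal P_x$ is countable.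

**Step 2: show that the candidates suffice for (2).** We claim: if $s_n\to x\in V$ with $V$ open, then some $P\in\mathcal P_x$ with $P\subset V$ contains $s_n$ for infinitely many $n$.

First we pass to a subsequence on which every $C\in\mathcal C_x$ makes up its mind. List $\mathcal C_x$ as $C^0,C^1,\dots$ and choose infinite sets $\omega\supset I_0\supset I_1\supset\cdots$ such that either $s_n\in C^j$ for all $n\in I_j$, or $s_n\notin C^j$ for all $n\in I_j$. Picking $i_0<i_1<\cdots$ with $i_j\in I_j$ gives an infinite set $I=\{i_j:j<\omega\}$ such that, for each $C\in\mathcal C_x$, the set $\{n\in I:s_n\in C\}$ is finite or cofinite in $I$. Call $C$ of the cofinite kind in the second case.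

If $W\ni x$ is open, the local $cs^*$ property for the sequence $(s_n)_{n\in I}$ gives $C\in\mathcal C_x$ with $C\subset W$ that contains $s_n$ for infinitely many $n\in I$, and this $C$ is of the cofinite kind. So there are members of the cofinite kind. List them as $D_0,D_1,\dots$ (with repetitions if necessary) and put $D'_n=\bigcap_{i\le n}D_i\in\mathcal D_x$. Every open $W\ni x$ contains some $D_i$, hence contains $D'_n$ for all $n\ge i$. Therefore
$$\text{if }z_n\in D'_n\text{ for all }n,\text{ then }z_n\to x.\tag{3}$$

Let $\mathcal P_V=\{P\in\mathcal P:P\subset V\}$. We show that some $D'_n$ is covered by a finite subfamily of $\mathcal P_V$. If not, Lemma 2 gives $z_n\in D'_n$ such that each $P\in\mathcal P_V$ contains $z_n$ for only finitely many $n$. But $z_n\to x\in V$ by (3), so (2) gives a $P\in\mathcal P_V$ containing $z_n$ for infinitely many $n$, a contradiction.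

So $D'_n\subset\bigcup\mathcal F$ for some $n$ and some finite $\mathcal F\subset\mathcal P_V$, which we may shrink to a minimal cover of $D'_n$. Then $\mathcal F\subset\mathcal P_x$. Since $D'_n$ is a finite intersection of sets of the cofinite kind, $s_k\in D'_n$ for all but finitely many $k\in I$. Hence some $P\in\mathcal F$ contains $s_k$ for infinitely many $k$, and the claim is proved.

**Step 3: adjoin the points.** For $P\in\mathcal P$ put
$$H(P)=P\cup\{x\in\overline P:P\in\mathcal P_x\}.$$
If $y\in H(P)$, then $y\in P$ or $P\in\mathcal P_y$. Each case occurs for only countably many $P$, so $\{H(P):P\in\mathcal P\}$ is point-countable. It is a cover since $P\subset H(P)$. Let $s_n\to x\in V$ with $V$ open, and take $W$ open with $x\in W\subset\overline W\subset V$. By Step 2 some $P\in\mathcal P_x$ with $P\subset W$ contains a subsequence. Then $x\in\overline P$, so $x\in H(P)$. Thus $H(P)$ contains $x$ and the subsequence, and $H(P)\subset\overline P\subset\overline W\subset V$. $\blacksquare$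

In particular, *every regular first countable space with a point-countable $k$-network has a point-countable $cs^*$-network*, since a countable local base is a countable local $cs^*$-network.

**Regularity is essential here.** Let $H=\mathbb R\times(0,\infty)$, and let $X=\mathbb R\times[0,\infty)$ have the half-disc topology. Points of $H$ have their Euclidean neighborhoods, and $(r,0)$ has the basic neighborhoods $\{(r,0)\}\cup G(r,\varepsilon)$, where $G(r,\varepsilon)$ is the set of points of $H$ at distance less than $\varepsilon$ from $(r,0)$. This space is Hausdorff and first countable.

It has a point-countable $k$-network, namely the sets $G(q,\rho)$ with $q,\rho$ rational, a countable base of $H$, and all singletons. Only the singletons are uncountable in number, so this is point-countable. Let $K\subset V$ with $K$ compact and $V$ open. The axis $\mathbb R\times\{0\}$ is closed and discrete, so $K$ contains only finitely many of its points, say $(r_1,0),\dots,(r_l,0)$. For each $i$ choose $\varepsilon_i>0$ with $G(r_i,\varepsilon_i)\subset V$. Then choose rationals $q_i,\rho_i$ with $|q_i-r_i|<\varepsilon_i/4$ and $\varepsilon_i/2<\rho_i<3\varepsilon_i/4$. By the triangle inequality $G(r_i,\varepsilon_i/4)\subset G(q_i,\rho_i)\subset G(r_i,\varepsilon_i)\subset V$.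 What is left of $K$ after removing the open sets $\{(r_i,0)\}\cup G(r_i,\varepsilon_i/4)$ is a compact subset of $V\cap H$, and finitely many members of the base of $H$ inside $V\cap H$ cover it. Together with the $G(q_i,\rho_i)$ and the singletons $\{(r_i,0)\}$ they cover $K$ inside $V$.

Suppose it had a point-countable $cs^*$-network $\mathcal C$. For each $r$ some sequence of points of $H$ with rational coordinates converges to $(r,0)$. So some $C_r\in\mathcal C$ contains $(r,0)$ and a rational point of $H$, and $C_r\subset\{(r,0)\}\cup G(r,1)$. Then $C_r\cap(\mathbb R\times\{0\})=\{(r,0)\}$, so the $C_r$ are distinct. Uncountably many members of $\mathcal C$ now meet a countable set, so some rational point lies in uncountably many of them, a contradiction.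

## 4. Spaces without a closed $S_\omega$ are first countable

We prove Theorem 3. Its last sentence follows from (c) and Theorem 2.

**(c)⇒(a).** Subspaces of first countable spaces are first countable, so it suffices that $S_\omega$ is not first countable. First countable spaces are strongly Fréchet, and in Section 2 we saw that $S_\omega$ is not.

**(a)⇒(b).** Assume that (b) fails; we construct a closed copy of $S_\omega$. Let $A_0\supset A_1\supset\cdots$ and $x\in\bigcap_n\overline{A_n}$, and suppose no $a_n\in A_n$ converge to $x$.

*First, find candidates for the spines.* If $x$ were in every $A_n$, the constant sequence $a_n=x$ would converge to $x$. So $x\notin A_n$ for some $n$, hence for all larger $n$. Discard finitely many $A_n$ and assume $x\notin A_n$ for all $n$. (No $a_n\in A_n$ converge to $x$ for the remaining sets either, because finitely many terms could be put in front.) By the Fréchet property some sequence in $A_n$ converges to $x$. It takes each value only finitely often, since $x\notin A_n$. So its range is an infinite set $T_n\subset A_n$ that converges to $x$: every neighborhood of $x$ contains all but finitely many points of $T_n$. Moreover,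

$$\text{there is no sequence }y_k\to x\text{ with }y_k\in T_{n_k}\text{ and }n_0<n_1<\cdots.\tag{4}$$

Otherwise put $a_n=y_0$ for $n\le n_0$ and $a_n=y_k$ for $n_{k-1}<n\le n_k$. In each case the index of the set containing $a_n$ is at least $n$, so $a_n\in A_n$, and $a_n\to x$, a contradiction.

*Second, make the spines disjoint.* For each $n$ there is $M$ such that $T_n\cap\bigcup_{m\ge M}T_m$ is finite. Otherwise we can choose recursively distinct points $y_k\in T_n\cap T_{m_k}$ with $m_0<m_1<\cdots$. As distinct points of $T_n$ they converge to $x$, contrary to (4). So choose $n_0<n_1<\cdots$ such that $T_{n_k}\cap\bigcup_{m\ge n_{k+1}}T_m$ is finite, and replace $T_{n_k}$ by the cofinite subset obtained by removing this finite set. The new sets are pairwise disjoint, and (4) is preserved under passing to a subsequence and to subsets. Rename them $T_0,T_1,\dots$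

*Third, trim the spines so that nothing accumulates outside $x$.* Since $\bigcup_nT_n$ is countable, only countably many $P\in\mathcal P$ satisfy $P\cap\bigcup_nT_n\ne\emptyset$ and $x\notin\overline P$. List them as $P_0,P_1,\dots$ (as far as they exist), and put
$$T'_m=T_m\setminus\bigcup_{j\le m}\overline{P_j}.$$
The complement of $\bigcup_{j\le m}\overline{P_j}$ is a neighborhood of $x$, so $T'_m$ is cofinite in $T_m$. We claim:

$$\begin{aligned}&\text{if an injective sequence }(y_k)\text{ in }\textstyle\bigcup_mT'_m\text{ converges to }p,\\&\text{then }p=x\text{ and }(y_k)\text{ meets only finitely many }T'_m.\end{aligned}\tag{5}$$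

Suppose $p\ne x$. Take $V$ open with $p\in V$ and $x\notin\overline V$. By (2) some $P\in\mathcal P$ with $P\subset V$ contains $y_k$ for infinitely many $k$. Then $x\notin\overline P$, so $P=P_j$ for some $j$, and $P_j\cap T'_m=\emptyset$ for all $m\ge j$. So infinitely many $y_k$ lie in $T'_0\cup\dots\cup T'_{j-1}$, hence infinitely many in a single $T'_m$. These are distinct points of $T'_m$, so they converge to $x\ne p$, a contradiction. Thus $p=x$. If $(y_k)$ met infinitely many $T'_m$, then every tail of it would too. So we could pick a subsequence whose terms lie in $T'_m$ with strictly increasing $m$, and it would converge to $x$, contrary to (4).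

*Fourth, recognize the fan.* Let $Y=\{x\}\cup\bigcup_mT'_m$. We apply (5) three times.

1. $Y$ is closed. If $p\in\overline Y\setminus Y$, some sequence in $Y$ converges to $p$. It takes each value only finitely often, so it has an injective subsequence avoiding $x$. By (5) $p=x\in Y$, a contradiction.
2. Each $y\in Y\setminus\{x\}$ is isolated in $Y$. If $y\in\overline{Y\setminus\{y\}}$, some sequence in $Y\setminus\{y\}$ converges to $y$, and again it has an injective subsequence avoiding $x$. By (5) $y=x$, a contradiction.
3. If $E\subset Y\setminus\{x\}$ meets each $T'_m$ in a finite set, then $x\notin\overline E$. Otherwise some sequence in $E$, which we may take injective, converges to $x$. By (5) it lies in finitely many $T'_m$, hence in a finite set, a contradiction.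

So a set $U\subset Y$ containing $x$ is open in $Y$ if and only if each $T'_m\setminus U$ is finite. "Only if" holds because $T'_m$ converges to $x$, and "if" follows from items 2 and 3 with $E=Y\setminus U$. This is the topology of $S_\omega$ with vertex $x$ and spines $T'_m$. Thus $Y$ is a closed copy of $S_\omega$, contrary to (a).

**(b)⇒(c).** The plan is to make neighborhoods of $x$ out of finite unions of members of $\mathcal P$ and to count them. Fix $x$, and for open $V\ni x$ put $\mathcal P_V=\{P\in\mathcal P:P\subset V\}$.

**Step 1: there is a finite $\mathcal F\subset\mathcal P_V$ with $x\in\operatorname{int}\bigcup\mathcal F$.** Suppose not. We build a countable family from which a sequence converging to $x$ escapes, although the sequence is made of points all of whose $\mathcal P_V$-sets are in the family. Let $\mathcal Q^0=\emptyset$. Given a countable $\mathcal Q^m=\{Q_0,Q_1,\dots\}\subset\mathcal P_V$, our assumption says $x\in\overline{X\setminus\bigcup_{i\le n}Q_i}$ for all $n$. These sets decrease, so by (b) there are $z^m_n\notin\bigcup_{i\le n}Q_i$ with $z^m_n\to x$ as $n\to\infty$. So each $Q\in\mathcal Q^m$ satisfies $z^m_n\notin Q$ for all large $n$. Let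
$$\mathcal Q^{m+1}=\mathcal Q^m\cup\{P\in\mathcal P_V:z^m_n\in P\text{ for some }n\},$$
which is countable. Let $\mathcal Q=\bigcup_m\mathcal Q^m=\{R_0,R_1,\dots\}$ and
$$A_m=\{z^k_n:k,n<\omega\}\setminus\bigcup_{i\le m}R_i.$$
The sets $A_m$ decrease. The $\mathcal Q^k$ increase with $k$, so for some $k$ all of $R_0,\dots,R_m$ (insofar as they exist) belong to $\mathcal Q^k$. For this $k$ we have $z^k_n\in A_m$ for all large $n$, so $x\in\overline{A_m}$. By (b) there are $y_m\in A_m$ with $y_m\to x$. By (2) some $P\in\mathcal P_V$ contains $y_m$ for infinitely many $m$. Since $P$ contains some $z^k_n$, we have $P\in\mathcal Q^{k+1}$, so $P=R_i$ for some $i$. But $y_m\notin R_i$ for all $m\ge i$, a contradiction.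

**Step 2: count the minimal families.** Let $\Phi_x$ be the collection of finite $\mathcal F\subset\mathcal P$ with $x\in\operatorname{int}\bigcup\mathcal F$ that are minimal with this property. We show that $\Phi_x$ is countable, by the method of Lemma 3. Otherwise uncountably many members of $\Phi_x$ have the same size. Among the sets contained in uncountably many of these, let $\mathcal H$ have maximal size. All but at most one of these $\mathcal F\supset\mathcal H$ contain $\mathcal H$ properly, so by minimality $x\notin\operatorname{int}\bigcup\mathcal H$. That is, $x\in\overline{X\setminus\bigcup\mathcal H}$, and by the Fréchet property there are $z_k\to x$ with $z_k\notin\bigcup\mathcal H$. For each $\mathcal F\supset\mathcal H$ in question the neighborhood $\operatorname{int}\bigcup\mathcal F$ of $x$ contains some $z_k$, so some member of $\mathcal F$ contains some $z_k$, and this member is not in $\mathcal H$. Only countably many $P\in\mathcal P$ contain some $z_k$, so one $P\notin\mathcal H$ lies in uncountably many of these $\mathcal F\supset\mathcal H$. Then $\mathcal H\cup\{P\}$ contradicts maximality.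

Given an open $V\ni x$, shrink the finite family from Step 1 to a minimal one. It belongs to $\Phi_x$ and its union lies in $V$. So $\{\operatorname{int}\bigcup\mathcal F:\mathcal F\in\Phi_x\}$ is a countable local base at $x$. $\blacksquare$

## 5. Columns converging to one point: three topologies that fail

By Theorem 2 a counterexample must fail at a single point $x$, by Theorem 3 it must contain a closed $S_\omega$, and by Proposition 2 it must be uncountable. So let us look for a topology on $X=D\cup\{x\}$, where $D=\omega_1\times\omega$, such that the points of $D$ are isolated and every *column* $\{\alpha\}\times\omega$ converges to $x$. What remains to be decided is which sets that meet every column in a finite set, call them thin sets, accumulate at $x$.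

*No thin set accumulates.* Then $X$ is the fan $S_{\omega_1}$.

*Every infinite thin set converges to $x$: neighborhoods of $x$ are the sets $U\ni x$ with $D\setminus U$ finite.* This is a compact Hausdorff space. It is strongly Fréchet: if $A_n$ decreases, $x\in\overline{A_n}$ for all $n$, and $x\notin A_n$ for large $n$, then all $A_n$ are infinite, so we can choose distinct $a_n\in A_n\setminus\{x\}$, and these converge to $x$; if $x$ is in all $A_n$, take $a_n=x$. It is not first countable: countably many neighborhoods of $x$ have a common point $d\in D$, and none of them is contained in $X\setminus\{d\}$. By Theorem 3, it has no point-countable $k$-network.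

*Uncountable thin sets accumulate, countable ones do not: neighborhoods of $x$ are the sets $U\ni x$ such that $D\setminus U$ is countable and thin.* This space is not Fréchet. The set $E=\{(\alpha,0):\alpha<\omega_1\}$ has $x$ in its closure. But the range $R$ of any sequence in $E$ is countable and thin, so $X\setminus R$ is a neighborhood of $x$, and no sequence in $E$ converges to $x$.

So *some* countable thin sets must accumulate at $x$: enough that every uncountable thin set contains such a set, which rules out copies of $S_{\omega_1}$, and few enough to leave room for a point-countable $k$-network and for the argument of Lemma 1.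

## 6. The topology given by injections $e(\cdot,\alpha):\alpha\to\omega$

For each $\alpha<\omega_1$ fix an injection $e(\cdot,\alpha):\alpha\to\omega$; it exists because $\alpha$ is countable. The $\beta$-th reason for a set to accumulate at $x$ will be a decreasing sequence of sets $B_k(\beta)$, $k<\omega$. They live in the columns from $\beta$ upward, so that a point of the $\alpha$-th column belongs to $B_k(\beta)$ only for the countably many $\beta\le\alpha$:
$$B_k(\beta)=\{(\beta,n):n\ge k\}\ \cup\ \{(\alpha,n):\alpha>\beta,\ n\in\omega,\ e(\beta,\alpha)\ge k\}\subset D .$$
So $B_k(\beta)$ is a tail of the $\beta$-th column, together with every later column that $e(\beta,\cdot)$ sends to $k$ or higher. Clearly $B_0(\beta)\supset B_1(\beta)\supset\cdots$. Also $\bigcap_kB_k(\beta)=\emptyset$, since $(\beta,n)\notin B_k(\beta)$ for $k>n$, and $(\alpha,n)\notin B_k(\beta)$ for $\alpha>\beta$ and $k>e(\beta,\alpha)$.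

Declare $U\subset X$ open iff $x\notin U$, or for every $\beta<\omega_1$ there is $k$ with $B_k(\beta)\subset U$. This is a topology: unions are clear, and if $B_k(\beta)\subset U$ and $B_l(\beta)\subset U'$, then $B_{\max(k,l)}(\beta)\subset U\cap U'$. The points of $D$ are isolated. For $E\subset D$,

$$x\in\overline E\iff\text{there is }\beta\text{ such that }E\cap B_k(\beta)\ne\emptyset\text{ for all }k.\tag{6}$$

Indeed, a set that contains an open set containing $x$ is itself open. So $x\notin\overline E$ iff $X\setminus E$ is open, iff for every $\beta$ some $B_k(\beta)$ misses $E$.

**What happens on the first $\omega$ columns.** Let $X_0=\{x\}\cup(\omega\times\omega)$. If $\beta\ge\omega$, then $B_0(\beta)$ contains no point of $X_0$, so only the $\beta<\omega$ matter.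

Suppose $e(i,n)=i$ for $i<n<\omega$. For $k>i$ the set $B_k(i)$ contains none of the columns $n$ with $i<n<\omega$, so $B_k(i)\cap X_0=\{(i,n):n\ge k\}$. By (6) a set $E\subset\omega\times\omega$ accumulates at $x$ iff it meets some column in an infinite set, and $X_0$ is a copy of $S_\omega$.

Suppose instead $e(i,n)=n-1-i$ for $i<n<\omega$. A neighborhood $U$ of $x$ contains some $B_k(0)$, hence all columns $n$ with $k+1\le n<\omega$. It also contains a tail of each column $i$, because it contains some $B_{k_i}(i)$. So $U$ contains all but finitely many points of $\omega\times\omega$, and $X_0$ is a single convergent sequence with its limit; every infinite thin set in it converges to $x$.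

Both choices of $e$ are allowed: on countably many columns both of the extreme behaviors of Section 5 can occur. We now verify the properties in Theorem 1 for an arbitrary choice of $e$.

**One non-isolated point, and regularity.** By (6) with $E$ the $\alpha$-th column and $\beta=\alpha$, the point $x$ is not isolated. Every set containing $x$ has its complement inside $D$, so the complement is open. Hence every set containing $x$ is closed, and open neighborhoods of $x$ are clopen. For $d\in D$ the set $X\setminus\{d\}$ is open, because for every $\beta$ some $B_k(\beta)$ misses $d$. So $\{d\}$ is clopen. Thus $X$ is $T_1$ and has a base of clopen sets, and so it is regular. Clearly $|X|=\omega_1$.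

**Fréchet.** Only $x$ and sets $E\subset D$ with $x\in\overline E$ need attention. Take $\beta$ from (6) and choose $a_k\in E\cap B_k(\beta)$. Every neighborhood of $x$ contains some $B_m(\beta)$, hence all $a_k$ with $k\ge m$. So $a_k\to x$. In the same way, since $(\alpha,n)\in B_n(\alpha)$, we get $(\alpha,n)\to x$ as $n\to\infty$, for each $\alpha$.

**A point-countable $k$-network.** Let
$$\mathcal P=\{B_k(\beta):\beta<\omega_1,\ k<\omega\}\cup\{\{y\}:y\in X\}.$$
If $(\alpha,n)\in B_k(\beta)$, then $\beta\le\alpha$, so $\mathcal P$ is point-countable. Let $K\subset V$ with $K$ compact and $V$ open. If $x\notin K$, then $K$ is a compact set of isolated points, so it is finite and singletons suffice. Let $x\in K$. For each $\beta$ fix $f(\beta)$ with $B_{f(\beta)}(\beta)\subset V$, and put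
$$\mathcal R=\{B_{f(\beta)}(\beta):\beta<\omega_1\}\cup\{\{d\}:d\in K\cap D\}.$$
All members of $\mathcal R$ are contained in $V$, and $\mathcal R\subset\mathcal P$ is point-countable. We claim that a finite subfamily of $\mathcal R$ covers $K\cap D$; adding $\{x\}$ to it then finishes the proof.

Suppose not. Lemma 2 with $A_n=K\cap D$ for all $n$ gives points $z_n\in K\cap D$ such that each $R\in\mathcal R$ contains $z_n$ for only finitely many $n$. Since the singletons of points of $K\cap D$ are in $\mathcal R$, no point is repeated infinitely often, so $T=\{z_n:n<\omega\}$ is infinite. As $K$ is compact, $T$ has an accumulation point in $K$, which must be $x$ because the points of $D$ are isolated. By (6) there is $\beta$ with $T\cap B_k(\beta)\ne\emptyset$ for all $k$. If some $T\cap B_k(\beta)$ were finite, then $T\cap B_l(\beta)$ would be empty for some $l\geq k$, since the $B_l(\beta)$ decrease to $\emptyset$. So all these sets are infinite; in particular $B_{f(\beta)}(\beta)\in\mathcal R$ contains $z_n$ for infinitely many $n$, a contradiction.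

**Uncountable thin sets accumulate.** Here the injectivity of $e(\cdot,\alpha)$ is used.

**Lemma 4.** If $E\subset D$ meets uncountably many columns, then $x\in\overline E$.

*Proof.* Let $A$ be the uncountable set of $\alpha$ such that $E$ meets the $\alpha$-th column. Suppose $x\notin\overline E$. By (6), for each $\beta$ some $B_k(\beta)$ misses $E$. So there is $g(\beta)<\omega$ with $e(\beta,\alpha)\le g(\beta)$ for all $\alpha\in A$ with $\alpha>\beta$. For some $m$ the set $\{\beta<\omega_1:g(\beta)\le m\}$ is uncountable. Choose $m+2$ elements of it, and an $\alpha\in A$ above all of them. Then the injection $e(\cdot,\alpha)$ maps these $m+2$ elements into $\{0,\dots,m\}$, which is impossible. $\square$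

**Lindelöf.** If $U$ is an open neighborhood of $x$, then $x\notin\overline{X\setminus U}$. By Lemma 4, $X\setminus U$ meets only countably many columns, so it is countable. Hence every open cover of $X$ has a countable subcover: take one member containing $x$, and one for each of the countably many remaining points.

**No copy of $S_{\omega_1}$.** Suppose $Y\subset X$ is homeomorphic to $S_{\omega_1}$. Its vertex is not isolated, so it is $x$. Let $T_\xi$ ($\xi<\omega_1$) be the spines without the vertex; they are pairwise disjoint infinite subsets of $D$. We choose by recursion on $\eta<\omega_1$ distinct $\xi_\eta$ and points $t_\eta\in T_{\xi_\eta}$ in pairwise different columns. At stage $\eta$, only countably many columns have been used. Their union is a countable set, so it meets only countably many of the disjoint sets $T_\xi$. Take a new $\xi_\eta$ whose spine misses it, and any $t_\eta\in T_{\xi_\eta}$. The set $E=\{t_\eta:\eta<\omega_1\}$ has at most one point on each spine, so $x\notin\overline E$ by (1) applied in $Y$. But $E$ meets uncountably many columns, so $x\in\overline E$ by Lemma 4, a contradiction.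

## 7. Reflecting a column: no countable family at $x$ suffices

It remains to show that $X$ has no point-countable $cs^*$-network. Suppose $\mathcal Q$ is a $cs^*$-network of which only countably many members contain $x$. At least one does, by the constant sequence $x$. List these as $Q_i$, $i<\omega$ (with repetitions if necessary).

In the proof of Lemma 1 we picked a point $c_i$ in each relevant $Q_i$, on pairwise different spines, and removed all these points. Here different columns are not enough. For the choice $e(i,n)=n-1-i$ above, any set of points in infinitely many of the first $\omega$ columns has $x$ in its closure, and removing it does not leave a neighborhood of $x$. By (6), $\{c_i\}$ with $c_i$ in the $\alpha_i$-th column can accumulate at $x$ through some $\beta<\alpha_i$ only if $e(\beta,\alpha_i)$ is unbounded. So we want to choose the $\alpha_i$ such that, for each $\beta$, the numbers $e(\beta,\alpha_i)$ are bounded as $i$ varies. We get this by letting the $\alpha_i$ imitate one fixed column $\delta$ above all of them: for each $\beta<\delta$ we shall have $e(\beta,\alpha_i)=e(\beta,\delta)$ for all but finitely many $i$. The column $\delta$ itself stays in the neighborhood and plays the part of the spine $L$.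

**Step 1: find $\delta$.** Let $A_i=\{\alpha<\omega_1:Q_i\cap(\{\alpha\}\times\omega)\text{ is infinite}\}$. For finite nonempty $b\subset\omega_1$ and $s:b\to\omega$ let
$$A_i(b,s)=\{\alpha\in A_i:\alpha>\max b,\ e(\beta,\alpha)=s(\beta)\text{ for all }\beta\in b\}.$$
Choose $\omega=\delta_0<\delta_1<\cdots<\omega_1$ such that, for all $i<\omega$, all finite nonempty $b\subset\delta_n$ and all $s:b\to\omega$: if $A_i(b,s)\ne\emptyset$, then $A_i(b,s)$ has an element below $\delta_{n+1}$. This is possible because, for a given $n$, there are only countably many triples $(i,b,s)$; we only have to take $\delta_{n+1}$ above $\delta_n$ and above one element from each of countably many nonempty sets. Let $\delta=\sup_n\delta_n<\omega_1$. Then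

$$\text{if }b\subset\delta\text{ is finite and nonempty and }\delta\in A_i(b,s),\text{ then }A_i(b,s)\cap\delta\ne\emptyset.\tag{7}$$

Indeed $b\subset\delta_n$ for some $n$, and $A_i(b,s)$ is nonempty since it contains $\delta$. So it has an element below $\delta_{n+1}<\delta$.

**Step 2: choose the points to remove.** Let $J=\{i:\delta\in A_i\}$. These are the $i$ such that $Q_i$ contains infinitely many points of the $\delta$-th column. Enumerate the countably infinite set $\delta$ as $\{\beta_j:j<\omega\}$ and put $b_i=\{\beta_0,\dots,\beta_i\}$. For $i\in J$ let $s_i:b_i\to\omega$ be the restriction of $e(\cdot,\delta)$. Then $\delta\in A_i(b_i,s_i)$ trivially, so by (7) we can choose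
$$\alpha_i\in A_i(b_i,s_i)\cap\delta .$$
In words: $\alpha_i<\delta$, $Q_i$ contains infinitely many points of the $\alpha_i$-th column, and for all $j\le i$ we have $\beta_j<\alpha_i$ and $e(\beta_j,\alpha_i)=e(\beta_j,\delta)$. Choose $n_i$ with $c_i=(\alpha_i,n_i)\in Q_i$, and let $E=\{c_i:i\in J\}$.

**Step 3: show that $x\notin\overline E$.** By (6) it suffices to find, for each $\beta$, a $k$ with $E\cap B_k(\beta)=\emptyset$.

If $\beta\ge\delta$, then $k=0$ works: $B_0(\beta)$ lives in columns with index at least $\beta$, and all $\alpha_i<\delta\le\beta$.

If $\beta<\delta$, then $\beta=\beta_j$ for some $j$. For $i\in J$ with $i\ge j$ we have $\beta<\alpha_i$ and $e(\beta,\alpha_i)=e(\beta,\delta)$, so $c_i\notin B_k(\beta)$ for every $k>e(\beta,\delta)$. Each of the finitely many $c_i$ with $i\in J$ and $i<j$ lies outside $B_k(\beta)$ for all large $k$, since $\bigcap_kB_k(\beta)=\emptyset$. So every sufficiently large $k$ works.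

**Step 4: use the $\delta$-th column.** By Step 3, $V=X\setminus E$ is an open neighborhood of $x$. It contains the whole $\delta$-th column, because all $\alpha_i<\delta$, and $(\delta,n)\to x$ as $n\to\infty$. Since $\mathcal Q$ is a $cs^*$-network, some $Q\in\mathcal Q$ satisfies $x\in Q\subset V$ and contains $(\delta,n)$ for infinitely many $n$. As $x\in Q$, we have $Q=Q_i$ for some $i$, and $\delta\in A_i$, that is, $i\in J$. But then $c_i\in Q_i$ and $c_i\in E=X\setminus V$, which contradicts $Q_i\subset V$.

This proves Theorem 1. The space $X$ satisfies all the hypotheses of the problem, and contains no copy of $S_{\omega_1}$ at all, yet has no point-countable $cs^*$-network; so the answer to the problem is no. $\blacksquare$
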